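
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Red--blue distances between two simplices of codimension one}


\begin{abstract}
Let $d\ge 3$, and let two $(d-1)$-simplices in $\mathbb R^d$ have all their
edges of length at least $\alpha>0$. We prove that some vertex of the first and
some vertex of the second are at distance at least $\alpha$, which
confirms a conjecture from \cite{Schur}. The proof combines an elementary fact about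
trapezoids with a sign property of the affine relations between the two vertex
sets. It gives a more general statement about two finite point sets that need
not have equal size or be affinely independent.
\end{abstract}

\section{The question and the result}

A $(d-1)$-simplex $a_1\dots a_d$ in $\mathbb R^d$ is the simplex whose vertices
are $d$ affinely independent points $a_1,\dots,a_d$. Its edges are the segments
$a_ia_j$ with $i\ne j$. We write $|v|$ for the Euclidean norm of a vector $v$
and $|xy|=|x-y|$ for the distance between points $x$ and $y$.

Take two such simplices, one with red and one with blue vertices. How close can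
the two vertex sets be to each other, compared with the distances inside each
of them? The following was conjectured in \cite{Schur}.

\begin{theorem}\label{thm:main}
Let $d\ge 3$ and $\alpha>0$, and let $a_1\dots a_d$ and $b_1\dots b_d$ be two
$(d-1)$-simplices in $\mathbb R^d$ all of whose edges have length at least
$\alpha$. Then $|a_ib_j|\ge\alpha$ for some $i,j\in\{1,\dots,d\}$.
\end{theorem}

In other words, some red--blue distance is at least as large as the smallest
distance between two points of the same color.

Two examples show what could go wrong. In the plane the statement is false: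
color the end points of one diagonal of a square red and those of the other
diagonal blue. If the diagonals have length $1$, then every red--blue distance
is a side of the square, of length $1/\sqrt2<1$. With more room it also fails
for larger sets: two unit equilateral triangles with a common center, in
orthogonal planes of $\mathbb R^4$, have all red--blue distances equal to
$\sqrt{1/3+1/3}<1$.

In both examples, neither set has two points on the same side of the other. In
the square, the two red points lie on opposite sides
of the blue line. In $\mathbb R^4$ the blue plane has codimension $2$, and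
the three red points lie in three different directions around it. In
Theorem~\ref{thm:main} this escape is closed: the blue points span a hyperplane,
which has only two sides, and there are at least three red points. So two red
points lie on the same side of the blue hyperplane, and likewise two blue points
on the same side of the red one. Apart from the bounds on the distances, this is
all that the proof uses about the simplices.

\begin{definition}
Let $F\subset\mathbb R^d$ be an affine subspace. Two points are \emph{on the
same side} of $F$ if, for some vector $e\in\mathbb R^d$, both belong to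
\[
F+\{te : t\ge 0\}.
\]
\end{definition}

Equivalently, in the quotient of $\mathbb R^d$ by the direction space of $F$,
with $F$ sent to $0$, the images of the two points lie on a common closed ray
from $0$. In particular, a point of $F$ is on the same side of $F$ as any other
point. The vector $e=0$ is allowed. If $F$ is a hyperplane, then being on the
same side means lying in a common closed half-space bounded by $F$.

\begin{theorem}\label{thm:general}
Let $d\ge1$ and $\alpha>0$. Let $A,B\subset\mathbb R^d$ be finite sets such
that any two distinct points of $A$, and any two distinct points of $B$, are at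
distance at least $\alpha$. Suppose that
\begin{enumerate}
\item[(a)] two distinct points of $A$ are on the same side of
$\operatorname{aff}B$, and
\item[(b)] two distinct points of $B$ are on the same side of
$\operatorname{aff}A$.
\end{enumerate}
Then $|ab|\ge\alpha$ for some $a\in A$ and $b\in B$. In particular, this holds
whenever $|A|,|B|\ge3$ and
$\dim\operatorname{aff}A,\ \dim\operatorname{aff}B\ge d-1$.
\end{theorem}

Theorem~\ref{thm:main} is a case of the last sentence: each vertex set has
$d\ge3$ points and spans a hyperplane.

Everything scales, so we take $\alpha=1$ in the proofs and argue by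
contradiction. We give the situation to be excluded a name.

\begin{definition}
Finite nonempty sets $A=\{a_1,\dots,a_m\}$ and $B=\{b_1,\dots,b_n\}$ of $m$ red
and $n$ blue points in $\mathbb R^d$ are \emph{interlocked} if
\begin{equation}\label{eq:star}
|a_ia_k|\ge1\ (i\ne k),\qquad |b_jb_l|\ge1\ (j\ne l),\qquad
|a_ib_j|<1\ \text{ for all } i,j.
\end{equation}
\end{definition}

The definition is symmetric in the two colors. One consequence will be used
again and again: the open unit ball around a red point is convex and contains
$B$, so it contains $\operatorname{conv}B$. Thus \emph{every red point is at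
distance less than $1$ from every point of $\operatorname{conv}B$}, and the same
holds with the colors exchanged.

\section{Trapezoids, and four points in the plane}

Suppose that two red points $a_1,a_2$ are on the same side of
$\operatorname{aff}B$. How can this contradict \eqref{eq:star}? If we could
project them, along segments of the same direction, to points $p_1,p_2$ of
$\operatorname{conv}B$, we would get a trapezoid with parallel sides $a_1p_1$
and $a_2p_2$, with leg $a_1a_2$ of length at least $1$, and with both diagonals
$a_1p_2$, $a_2p_1$ shorter than $1$. There is no such trapezoid: the angles at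
$a_1$ and $a_2$ add up to $\pi$, so one of them is at least $\pi/2$, and the
diagonal opposite to it is longer than the leg. The next lemma says this
in a form that includes the degenerate cases.

\begin{lemma}\label{lem:trapezoid}
Let $a_1,a_2,p_1,p_2\in\mathbb R^d$ satisfy
$\lambda(a_1-p_1)=\mu(a_2-p_2)$ with $\lambda,\mu\ge0$ not both $0$. Then
\[
\max\big(|a_1p_2|,|a_2p_1|\big)\ge|a_1a_2| .
\]
\end{lemma}

\begin{proof}
Let $w=a_2-a_1$ and suppose that both diagonals are shorter than $|w|$. Then
\begin{align*}
|w|^2&>|a_2-p_1|^2=|w+(a_1-p_1)|^2\ge|w|^2+2\,w\cdot(a_1-p_1),\\
|w|^2&>|a_1-p_2|^2=|-w+(a_2-p_2)|^2\ge|w|^2-2\,w\cdot(a_2-p_2).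
\end{align*}
Hence $w\cdot(a_1-p_1)<0<w\cdot(a_2-p_2)$. It follows that
$\lambda\,w\cdot(a_1-p_1)\le0\le\mu\,w\cdot(a_2-p_2)$, and at least one of these
inequalities is strict because $\lambda,\mu$ are not both $0$. This contradicts
$\lambda(a_1-p_1)=\mu(a_2-p_2)$.
\end{proof}

The orthogonal projections of $a_1,a_2$ to $\operatorname{aff}B$ need not fall
into $\operatorname{conv}B$, so the direction of projection has to be chosen
(Figure~\ref{fig:trapezoid}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\draw[gray] (-0.4,0)--(3.2,0);
\draw[very thick] (0,0)--(2,0);
\draw (0.4,0)--(1.6,0.9);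
\draw (0.8,0)--(2.8,1.5);
\draw[thick] (1.6,0.9)--(2.8,1.5);
\draw[dashed] (1.6,0.9)--(0.8,0);
\draw[dashed] (2.8,1.5)--(0.4,0);
\draw[dotted] (2.8,1.5)--(2.8,0);
\fill (0,0) circle (0.035) node[below] {$b_1$};
\fill (2,0) circle (0.035) node[below] {$b_2$};
\fill (0.4,0) circle (0.025) node[below] {$p_1$};
\fill (0.8,0) circle (0.025) node[below] {$p_2$};
\fill (1.6,0.9) circle (0.035) node[above left] {$a_1$};
\fill (2.8,1.5) circle (0.035) node[above] {$a_2$};
\end{tikzpicture}
\caption{Two points $a_1,a_2$ above the line through $b_1,b_2$. The orthogonal
projection of $a_2$ (dotted) misses the segment $b_1b_2$, but a suitable oblique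
projection sends $a_1,a_2$ to points $p_1,p_2$ of the segment. The diagonal
$a_2p_1$ (dashed) of the resulting trapezoid is longer than its leg $a_1a_2$.}
\label{fig:trapezoid}
\end{figure}

When does a good direction exist? The smallest case, with two points of each
color in the plane, already shows the answer. Let $\{a_1,a_2\}$ and
$\{b_1,b_2\}$ be interlocked, and suppose that $a_1,a_2$ lie strictly on the
same side of the line $b_1b_2$, at heights $\mu>0$ and $\lambda>0$ above it,
respectively. Then the vector
$\lambda(a_1-b_1)-\mu(a_2-b_1)$ is parallel to the line, so
\begin{equation}\label{eq:plane}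
\lambda a_1-\mu a_2=y_1b_1+y_2b_2,\qquad y_1+y_2=\lambda-\mu
\end{equation}
for some real $y_1,y_2$. There are two possibilities.

\emph{Both $y_j$ are positive or both are negative.} Exchanging $a_1$ and
$a_2$, if necessary, reverses the signs, so let $y_1,y_2>0$. Then
\[
\lambda(a_1-p_1)=\mu(a_2-b_1),\qquad
p_1=\tfrac1\lambda\big(y_1b_1+y_2b_2+\mu b_1\big)\in
\operatorname{conv}\{b_1,b_2\},
\]
since $y_1+y_2+\mu=\lambda$. Lemma~\ref{lem:trapezoid}, with $p_2=b_1$ and with
the leg $a_1a_2$, gives a contradiction. Note that here
$|y_1|+|y_2|=|\lambda-\mu|<\lambda+\mu$.

\emph{Otherwise} we may label the blue points so that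
$y_1\ge0\ge y_2$. Put $\eta=-y_2$, so that
\[
\lambda a_1+\eta b_2=\mu a_2+y_1b_1,\qquad \lambda+\eta=\mu+y_1 .
\]
If $\eta\le\mu$, then $s=\mu-\eta=\lambda-y_1\ge0$ and
\[
\lambda(a_1-b_1)=\mu a_2-\eta b_2-s b_1=\mu(a_2-p_2),\qquad
p_2=\tfrac1\mu(\eta b_2+s b_1)\in\operatorname{conv}\{b_1,b_2\},
\]
and Lemma~\ref{lem:trapezoid}, with $p_1=b_1$ and with the leg $a_1a_2$, gives a
contradiction. If $\eta>\mu$, then $y_1>\lambda$, and the same computation with
the colors exchanged gives
\[
y_1(b_1-a_1)=\eta b_2-\mu a_2-(y_1-\lambda)a_1=\eta(b_2-q_2),\qquad
q_2=\tfrac1\eta\big(\mu a_2+(y_1-\lambda)a_1\big)\in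
\operatorname{conv}\{a_1,a_2\},
\]
and now the trapezoid with leg $b_1b_2$ gives a contradiction. Since
$y_1-\lambda=\eta-\mu$, the condition $\eta\le\mu$ is the same as
$|y_1|+|y_2|\le\lambda+\mu$.

So in \eqref{eq:plane} what decides which color provides the leg is the
comparison of the red weight $\lambda+\mu$ with the blue weight $|y_1|+|y_2|$.
If the red weight is at least as large, the red points project to
$\operatorname{conv}B$. If the blue weight is larger, the blue points
project to $\operatorname{conv}A$.

With more points this last exchange of roles breaks down. For two triangles in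
space, two red points on the same side of the blue plane give a relation
$\lambda a_1-\mu a_2=y_1b_1+y_2b_2+y_3b_3$. If the red weight is too small, we
cannot read this relation with the colors exchanged, since it may involve three
blue points and not two. We have to start again from two blue points on the same
side of the red plane. That gives a different relation, and we would need to
know that in this one the blue weight is at least the red weight. This leads
to the idea of the proof: \emph{for interlocked sets, the comparison of
the two weights comes out the same way, up to equality, in all affine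
relations.}

\section{Affine relations and their excess}

Let $A$, $B$ be as in the definition of interlocked sets. An affine relation
between them is a vector $z=(x,y)\in\mathbb R^m\times\mathbb R^n$ in the linear
space
\[
L=\Big\{(x,y):\ \sum_i x_ia_i=\sum_j y_jb_j,\quad \sum_i x_i=\sum_j y_j\Big\}.
\]
Its \emph{excess} is the red weight minus the blue weight,
\[
f(z)=\sum_i|x_i|-\sum_j|y_j| .
\]
The function $f$ is continuous and $f(tz)=|t|f(z)$ for all real $t$; in
particular it is even. Exchanging the colors replaces $(x,y)$ by $(y,x)$ and
$f$ by $-f$.

If the excess is never negative, the trapezoid argument works in full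
generality.

\begin{lemma}\label{lem:sides}
Let $A$, $B$ be interlocked and suppose that $f\ge0$ on $L$. Then no two
distinct points of $A$ are on the same side of $\operatorname{aff}B$.
\end{lemma}

\begin{proof}
Suppose that two distinct points of $A$, say $a_1$ and $a_2$, are on the same
side of $\operatorname{aff}B$. Let
$a_1=q_1+h_1e$ and $a_2=q_2+h_2e$ with $q_1,q_2\in\operatorname{aff}B$ and
$h_1,h_2\ge0$. Put $(\lambda,\mu)=(h_2,h_1)$ if $h_1,h_2$ are not both $0$, and
$(\lambda,\mu)=(1,1)$ otherwise. In either case $\lambda,\mu\ge0$ are not both
$0$ and $\lambda h_1=\mu h_2$, so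
$\lambda a_1-\mu a_2=\lambda q_1-\mu q_2$. Since $q_1$ and $q_2$ are affine
combinations of the $b_j$, there are real $y_j$ with
\[
\lambda a_1-\mu a_2=\sum_j y_jb_j,\qquad \sum_j y_j=\lambda-\mu .
\]
Thus $\big((\lambda,-\mu,0,\dots,0),y\big)\in L$, and $f\ge0$ says that
$\sum_j|y_j|\le\lambda+\mu$.

Write $y_j^\pm=\max(\pm y_j,0)$, and let $P=\sum_j y_j^+$ and
$N=\sum_j y_j^-$. Then $P-N=\lambda-\mu$ and $P+N\le\lambda+\mu$. Hence the
number $s=\lambda-P=\mu-N$ satisfies $2s=\lambda+\mu-P-N\ge0$. The vectors
\[
\sum_j y_j^+b_j+s\,b_1\qquad\text{and}\qquad \sum_j y_j^-b_j+s\,b_1
\]
are combinations of the $b_j$ with nonnegative coefficients of total $\lambda$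
and $\mu$, respectively. So they equal $\lambda p_1$ and $\mu p_2$ for some
$p_1,p_2\in\operatorname{conv}B$. (If $\lambda=0$, then all coefficients of the
first vector are $0$ and any $p_1\in\operatorname{conv}B$ will do; likewise for
$\mu=0$.) Subtracting,
\[
\lambda p_1-\mu p_2=\sum_j y_jb_j=\lambda a_1-\mu a_2,
\qquad\text{that is,}\qquad \lambda(a_1-p_1)=\mu(a_2-p_2).
\]
By Lemma~\ref{lem:trapezoid}, one of $|a_1p_2|$, $|a_2p_1|$ is at least
$|a_1a_2|\ge1$. But red points are at distance less than $1$ from all points of
$\operatorname{conv}B$, a contradiction.
\end{proof}

\begin{remark}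
If the $b_j$ are affinely independent, then the bound
$\sum_j|y_j|\le\lambda+\mu$ is also necessary for such a projection. Indeed, let
$\lambda p_1-\mu p_2=\sum_jy_jb_j$ with $p_1,p_2\in\operatorname{conv}B$ and
$\sum_jy_j=\lambda-\mu$. Then $y$ is $\lambda$ times the vector of barycentric
coordinates of $p_1$ minus $\mu$ times that of $p_2$, and the triangle
inequality gives the bound.
\end{remark}

\section{The excess does not change sign}

If $f$ took both signs on $L$, then by continuity it would vanish at some
nonzero relation, so we study the relations with $f(z)=0$. Some of them cannot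
be excluded. Let $O$ be
the set of vectors in $\mathbb R^m\times\mathbb R^n$ with all coordinates
$\ge0$. If $z\in L\cap(O\cup-O)$, then
$f(z)=\big|\sum_i x_i\big|-\big|\sum_j y_j\big|=0$. The nonzero relations of
this kind express common points of $\operatorname{conv}A$ and
$\operatorname{conv}B$, for
instance the crossing point of the diagonals in the square of the introduction.

The simplest relation with $f(z)=0$ and mixed signs is $a_1-a_2=b_1-b_2$, that
is, $x=(1,-1)$, $y=(1,-1)$. It says that $a_1a_2b_2b_1$ is a (possibly
degenerate) parallelogram, with a red side and a blue side opposite to each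
other. Interlocked points do not admit it: the parallelogram law gives
\[
|a_1b_2|^2+|a_2b_1|^2=|a_1a_2|^2+|b_1b_2|^2+|a_1b_1|^2+|a_2b_2|^2\ge2,
\]
while both terms on the left are less than $1$. The next lemma extends this
to all relations with $f(z)=0$ and mixed signs. The parallelogram law is
replaced by the quadratic form
\begin{equation}\label{eq:E}
E(X,Y)=2\sum_{i,j}X_iY_j|a_ib_j|^2-\sum_{i,k}X_iX_k|a_ia_k|^2
-\sum_{j,l}Y_jY_l|b_jb_l|^2 ,
\end{equation}
defined for weights $(X,Y)\in\mathbb R^m\times\mathbb R^n$. The idea is that
$E$ vanishes on $L$, that $E\ge0$ whenever the red and blue weights have equal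
sums, and that for interlocked sets making all weights nonnegative can only
decrease $E$.

\begin{lemma}\label{lem:zero}
Let $A$, $B$ be interlocked. If $z\in L$, $z\ne0$ and $f(z)=0$, then
$z\in O\cup-O$.
\end{lemma}

\begin{proof}
We compute $E(X,Y)$ in two ways under the assumption
$\sum_i X_i=\sum_j Y_j=S$. Let $p=\sum_i X_ia_i$ and $q=\sum_j Y_jb_j$.
Expanding the squared distances, the three sums in \eqref{eq:E} contribute
\begin{gather*}
2S\sum_iX_i|a_i|^2+2S\sum_jY_j|b_j|^2-4\,p\cdot q,\\
-2S\sum_iX_i|a_i|^2+2|p|^2,\qquad -2S\sum_jY_j|b_j|^2+2|q|^2 .
\end{gather*}
Their sum is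
\begin{equation}\label{eq:square}
E(X,Y)=2|p-q|^2\ge0 .
\end{equation}
For the second expression, subtract $1$ from every squared distance in
\eqref{eq:E}, including the zero distances with $i=k$ or $j=l$. Since the sums
of the red and of the blue weights are both $S$, this changes $E$ by
$-2S^2+S^2+S^2=0$, so
\begin{equation}\label{eq:shift}
E(X,Y)=\sum_iX_i^2+\sum_jY_j^2-\sum_{i\ne k}r_{ik}X_iX_k
-\sum_{j\ne l}t_{jl}Y_jY_l-2\sum_{i,j}c_{ij}X_iY_j ,
\end{equation}
where, by \eqref{eq:star},
\[
r_{ik}=|a_ia_k|^2-1\ge0,\qquad t_{jl}=|b_jb_l|^2-1\ge0,\qquad
c_{ij}=1-|a_ib_j|^2>0 .
\]
So all products of two different weights enter with a coefficient $\le0$, and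
making these products larger, with the squares unchanged, can only decrease $E$.

Now let $z=(x,y)\in L$ with $z\neq 0$ and $f(z)=0$. Since $z\in L$,
\eqref{eq:square} gives $E(z)=0$. Let $|z|$ be the vector with coordinates
$|x_i|$, $|y_j|$. Because $f(z)=0$, its red and blue coordinates have equal
sums, so both \eqref{eq:square} and \eqref{eq:shift} apply to it. The first
gives $E(|z|)\ge0$ and the second
\begin{multline*}
E(|z|)-E(z)=-\sum_{i\ne k}r_{ik}\big(|x_ix_k|-x_ix_k\big)
-\sum_{j\ne l}t_{jl}\big(|y_jy_l|-y_jy_l\big)\\
-2\sum_{i,j}c_{ij}\big(|x_iy_j|-x_iy_j\big)\le0 .
\end{multline*}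
Hence $E(|z|)-E(z)=0$, and every term of the three sums vanishes. As
$c_{ij}>0$, this means $x_iy_j\ge0$ for all $i,j$.

Since $z\ne0$ and $\sum_i|x_i|=\sum_j|y_j|$, both $x$ and $y$ are nonzero. If
some $x_i>0$, then all $y_j\ge0$, some $y_j>0$, and therefore all $x_i\ge0$, so
$z\in O$. If some $x_i<0$, the same argument applied to $-z$ gives $z\in-O$.
\end{proof}

For the relation $a_1-a_2=b_1-b_2$ the inequality $E(|z|)\ge E(z)$, written out
with \eqref{eq:E}, reads
$|a_1b_2|^2+|a_2b_1|^2\ge|a_1a_2|^2+|b_1b_2|^2$, which is what we took from the
parallelogram law. The proof uses the monochromatic bounds of \eqref{eq:star}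
for $r_{ik},t_{jl}\ge0$ and the \emph{strict} red--blue bounds for $c_{ij}>0$.

Thus the zero set of $f$ on $L$ is exactly $L\cap(O\cup-O)$: a convex cone
together with its negative. Such a set is too small to separate positive from
negative values of an even function.

\begin{proposition}\label{prop:sign}
If $A$, $B$ are interlocked, then $f\ge0$ on $L$ or $f\le0$ on $L$.
\end{proposition}

\begin{proof}
Suppose that $f(z_1)>0>f(z_2)$ with $z_1,z_2\in L$. If $z_2=tz_1$ for some real
$t$, then $f(z_2)=|t|f(z_1)\ge0$, which is false. As $z_1\neq0$, the vectors
$z_1,z_2$ are linearly independent and span a plane $\Pi\subset L$. Let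
$K=\Pi\cap O$. This is a closed convex cone in $\Pi$ with $K\cap-K=\{0\}$, and
by Lemma~\ref{lem:zero} and the remarks before it, the zero set of $f$ on $\Pi$
is $K\cup-K$.

A closed convex cone in a plane that contains no line is $\{0\}$, a ray, or a
closed angular sector of angle $\theta\in(0,\pi)$. Accordingly, the complement
$U=\Pi\setminus(K\cup-K)$ is one of the following:
\begin{itemize}
\item the plane without the point $0$, which is connected;
\item the plane without a line through $0$, that is, two open half-planes
exchanged by $z\mapsto-z$;
\item two open sectors of angle $\pi-\theta$, exchanged by $z\mapsto-z$.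
\end{itemize}
On $U$ the continuous function $f$ has no zeros, so it has constant sign on
each connected component of $U$. Since $f$ is even, its sign is the same on two
components exchanged by $z\mapsto-z$. Hence $f$ has constant sign on $U$. But
$z_1,z_2\in U$, a contradiction.
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Scale to $\alpha=1$ and suppose that all red--blue distances are less than $1$.
By (a) and (b) the sets are nonempty, so $A$ and $B$ are interlocked. By
Proposition~\ref{prop:sign}, $f\ge0$ on $L$ or $f\le0$ on $L$. In the first case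
Lemma~\ref{lem:sides} contradicts (a). In the second case exchange the colors:
the excess becomes $-f\ge0$, and Lemma~\ref{lem:sides} contradicts (b).

For the last claim we check (a) when $|A|\ge3$ and
$\dim\operatorname{aff}B\ge d-1$; then (b) follows by exchanging the colors. If
$\operatorname{aff}B=\mathbb R^d$, any two points are on the same side of it
(take $e=0$). Otherwise $\operatorname{aff}B$ is a hyperplane, each point of $A$
lies in one of the two closed half-spaces that it bounds, and two of the at
least three points of $A$ lie in the same one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]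
The sets $A=\{a_1,\dots,a_d\}$ and $B=\{b_1,\dots,b_d\}$ have $d\ge3$ points
each, and their affine hulls have dimension $d-1$ because the vertices of a
simplex are affinely independent. Apply the last statement of
Theorem~\ref{thm:general}.
\end{proof}

The hypothesis $d\ge3$ is used only to have three points of each color, and
affine independence only to make the two affine hulls hyperplanes.

\section{Sharpness}

Throughout this section $d\ge3$, except where $d=2$ is mentioned. We use the
circumradius $R$ of a regular unit simplex with $d$ vertices
$v_1,\dots,v_d$ and center $0$. As $\sum_i v_i=0$, we have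
$\sum_{i<j}|v_i-v_j|^2=d\sum_i|v_i|^2$, that is, $\tfrac12d(d-1)=d^2R^2$. So
$R^2=\frac{d-1}{2d}$.

\medskip\noindent\textbf{The constant.}
If $a_i=b_i$ are the vertices of a regular simplex of edge $\alpha$, then the
largest red--blue distance is exactly $\alpha$. So the bound in
Theorem~\ref{thm:main} is attained and cannot be increased.

\medskip\noindent\textbf{The number of points.}
The diagonals of the square in the introduction have both affine hulls of
codimension $1$ in $\mathbb R^2$, and their end points form an interlocked pair
of sets. So in
Theorem~\ref{thm:general} the condition $|A|,|B|\ge3$ cannot be weakened to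
$|A|,|B|\ge2$, and the statement of Theorem~\ref{thm:main} is false for $d=2$.

\medskip\noindent\textbf{The codimension.}
Place two regular unit simplices with $d$ vertices each in orthogonal
$(d-1)$-dimensional linear subspaces of $\mathbb R^{2d-2}$, both centered at
$0$. All red--blue distances are
\[
\sqrt{R^2+R^2}=\sqrt{\tfrac{d-1}{d}}<1 .
\]
For $d=3$ these are the two triangles in $\mathbb R^4$ from the introduction,
whose affine hulls have codimension $2$. So in Theorem~\ref{thm:general} the
affine hulls cannot in general be allowed to have codimension $2$ instead of
codimension at most $1$, and for $d=3$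
the ambient space $\mathbb R^d$ in Theorem~\ref{thm:main} cannot be replaced by
$\mathbb R^{d+1}$.

\medskip\noindent\textbf{Two thresholds.}
If the red edges have length at least $\alpha$ and the blue edges length at
least $\beta$, then Theorem~\ref{thm:main} gives a red--blue distance of at least
$\min(\alpha,\beta)$. This cannot be improved to the quadratic mean
$\sqrt{(\alpha^2+\beta^2)/2}$. Take a regular unit blue simplex with $d$
vertices, so $\beta=1$, and a regular red simplex with the same center and with
small edge $\alpha=\varepsilon$. The red vertices are within
$R\varepsilon<\varepsilon$ of the center, so all red--blue distances are less than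
$R+\varepsilon=\sqrt{(d-1)/(2d)}+\varepsilon$. For small $\varepsilon$ this is
less than $\sqrt{1/2}$, while the quadratic mean exceeds $\sqrt{1/2}$.

\begin{thebibliography}{1}
\bibitem{Schur}
\emph{Remarks on Schur's conjecture},
\texttt{https://core.ac.uk/download/42943327.pdf}.
\end{thebibliography}

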